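# A nilpotent group of class three whose image under an idempotent functor is not nilpotent

## 1. Nilpotent groups, idempotent functors, closed classes

Throughout, $[a,b]=aba^{-1}b^{-1}$, and $\mathrm{inn}_h$ denotes conjugation $x\mapsto hxh^{-1}$. $\mathbf{Gr}$ is the category of groups.

**Definition (nilpotent group).** Put $\gamma_1(G)=G$ and $\gamma_{i+1}(G)=[\gamma_i(G),G]$. The group $G$ is nilpotent of class $\le c$ if $\gamma_{c+1}(G)=1$, and of class exactly $c$ if $c$ is least with this property.

We use three textbook facts. First, if there are normal subgroups $G=N_0\supset N_1\supset\dots\supset N_m=1$ with $[N_i,G]\subset N_{i+1}$, then $G$ has class $\le m$. Second, $\gamma_n(G)$ is generated by the left-normed commutators $[h_1,\dots,h_n]=[[h_1,\dots,h_{n-1}],h_n]$. Third, a subgroup of a group of class $\le c$ has class $\le c$.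

*Example 1 (class three).* Let $h$ generate an infinite cyclic group acting on $\mathbb Z^3=\langle e,d,z\rangle$ by $e\mapsto e+2d+z$, $d\mapsto d+z$, $z\mapsto z$. In the semidirect product, $[h,e]=2d+z$, $[h,d]=z$, and $z$ is central. The chain $\mathbb Z^3\rtimes\langle h\rangle\supset\langle d,z\rangle\supset\langle z\rangle\supset1$ is central, so the class is at most $3$. Since $[h,[h,e]]=2z\neq0$, it is exactly $3$.

*Example 2 (not nilpotent).* Let $\langle \varepsilon\rangle\rtimes\langle h\rangle$ be the group with $\varepsilon,h$ of infinite order and $h\varepsilon h^{-1}=\varepsilon^{-1}$. Then $[h,\varepsilon^m]=\varepsilon^{-2m}$, so iterated commutators with $h$ give $\varepsilon^{(-2)^n}\ne1$ for every $n$. Both examples will reappear inside the main construction.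

**Definition (idempotent functor).** An idempotent functor on $\mathbf{Gr}$ is a functor $L\colon\mathbf{Gr}\to\mathbf{Gr}$ with a natural transformation $\eta\colon\mathrm{Id}\to L$ such that, for every group $J$, the two maps $L\eta_J$ and $\eta_{LJ}$ from $LJ$ to $LLJ$ are equal, and this map is an isomorphism.

*Example 3.* Abelianization, $LJ=J/[J,J]$ with $\eta_J$ the quotient map. Here $\eta_{LJ}$ and $L\eta_J$ are both the identification of $J/[J,J]$ with its own abelianization.

*Example 4.* $LJ=(J/[J,J])\otimes\mathbb Q$ with $\eta_J(x)=\bar x\otimes1$. The map $L\eta_J$ sends $\bar x\otimes a$ to $(\bar x\otimes1)\otimes a$, while $\eta_{LJ}$ sends it to $(\bar x\otimes a)\otimes 1$. These agree in $(\,\cdot\,)\otimes\mathbb Q\otimes\mathbb Q$, and the map is an isomorphism since $\mathbb Q\otimes\mathbb Q=\mathbb Q$. Note that $\mathbb Z\to L\mathbb Z=\mathbb Q$ is not surjective.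

**Definition (closed class).** A class $\mathcal C$ of groups is closed under $L$ if $LG\in\mathcal C$ for every $G\in\mathcal C$.

*Example 5.* The class of nilpotent groups is closed under the functors of Examples 3 and 4, because both have abelian values. More generally, if $\eta_G$ is surjective and $G$ is nilpotent, then $LG$ is a quotient of $G$ and hence nilpotent. Example 4 shows that surjectivity cannot be assumed.

It is known that the class of abelian groups and the class of nilpotent groups of class at most two are closed under every idempotent functor. The classes of solvable and of metabelian groups are not (O'Sullivan), and neither are those of finite groups and of torsion abelian groups (Libman). The paper "On Structures Preserved By Idempotent Transformations Of Groups And Homotopy Types" is the source of our question: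

> Is $LG$ nilpotent for every idempotent functor $(L,\eta)$ and every nilpotent group $G$?

## 2. Classes zero, one, two, and what changes at three

Everything an idempotent functor can do is contained in one universal property.

**Lemma 1.** Let $(L,\eta)$ be an idempotent functor. For all groups $G,K$, composition with $\eta_G$ is a bijection $\mathrm{Hom}(LG,LK)\to\mathrm{Hom}(G,LK)$.

*Proof.* Surjectivity: for $\varphi\colon G\to LK$, naturality gives $L\varphi\circ\eta_G=\eta_{LK}\circ\varphi$, so $\eta_{LK}^{-1}\circ L\varphi$ is a map $LG\to LK$ whose composite with $\eta_G$ is $\varphi$. Injectivity: suppose $\psi\eta_G=\psi'\eta_G$. Apply $L$: $L\psi\circ L\eta_G=L\psi'\circ L\eta_G$, and $L\eta_G$ is invertible, so $L\psi=L\psi'$. By naturality $\eta_{LK}\psi=L\psi\,\eta_{LG}=L\psi'\,\eta_{LG}=\eta_{LK}\psi'$, and $\eta_{LK}$ is invertible, so $\psi=\psi'$. $\square$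

We now try small classes by hand. This gives a short proof of the known closure result for classes $1$ and $2$, and it shows where the method stops.

**Proposition 2.** For $c\le2$, the class of nilpotent groups of class $\le c$ is closed under every idempotent functor.

*Proof.* Let $H=LG$ and $\eta=\eta_G$. By Lemma 1 with $K=G$, every homomorphism $G\to H$ extends along $\eta$ to exactly one endomorphism of $H$.

(a) *If $h\in H$ commutes with $\eta(G)$, then $h\in Z(H)$.* Indeed $\mathrm{inn}_h$ and $\mathrm{id}_H$ agree on $\eta(G)$, so they are equal.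

(b) *If $[h,\eta(x)]\in Z(H)$ for all $x\in G$, then $[h,H]\subset Z(H)$.* From the identity $[h,ab]=[h,a]\cdot a[h,b]a^{-1}$ the map $x\mapsto[h,\eta(x)]$ is a homomorphism $G\to H$. Let $\mu\colon H\to H$ be its extension. For $k\in H$ the maps $\mathrm{inn}_k\mu$ and $\mu$ agree along $\eta$, because there the values of $\mu$ are central. So $\mathrm{inn}_k\mu=\mu$ for all $k$, that is, $\mu(H)\subset Z(H)$. Therefore $h'\mapsto\mu(h')h'$ is an endomorphism of $H$. It agrees with $\mathrm{inn}_h$ along $\eta$, since $h\eta(x)h^{-1}=[h,\eta(x)]\eta(x)$. So the two are equal, that is, $[h,h']=\mu(h')\in Z(H)$ for all $h'$.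

$c=0$: here $G=1$, so $\mathrm{Hom}(H,H)\cong\mathrm{Hom}(1,H)$ has one element, the identity of $H$ is trivial, and $H=1$.

$c=1$: each $\eta(x)$ commutes with $\eta(G)$, so $\eta(G)\subset Z(H)$ by (a). Then every $h\in H$ commutes with $\eta(G)$, so $h\in Z(H)$ by (a) again.

$c=2$: for $x,y\in G$ the element $[\eta(x),\eta(y)]=\eta([x,y])$ commutes with $\eta(G)$, so it is central in $H$ by (a). By (b) with $h=\eta(x)$ we get $[\eta(x),H]\subset Z(H)$. Hence for every $h\in H$ we have $[h,\eta(x)]\in Z(H)$, and (b) gives $[h,H]\subset Z(H)$. $\square$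

For class $3$, the same argument gives $\eta(\gamma_3(G))\subset Z(H)$ by (a), and $[\eta(y),H]\subset Z(H)$ for $y\in\gamma_2(G)$ by (b). The next thing to try is the map $y\mapsto[\eta(x),\eta(y)]$ for fixed $x\in G$. Here
$$[\eta(x),\eta(yy')]=[\eta(x),\eta(y)]\cdot\eta(y)[\eta(x),\eta(y')]\eta(y)^{-1},$$
and conjugation by $\eta(y)$ may change the second factor by an element of $Z(H)$. So we have a homomorphism only into $H/Z(H)$. Lemma 1 concerns maps into groups of the form $LK$, and nothing says that $H/Z(H)$ is one. This is where the approach stops.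

One thing does survive in all classes: if $LG$ is nilpotent at all, its class cannot rise. So a counterexample must jump from nilpotent to not nilpotent in one go.

**Proposition 3.** If $L$ is an idempotent functor, $G$ is nilpotent of class $\le c$, and $LG$ is nilpotent, then $LG$ has class $\le c$.

*Proof.* The case $c=0$ was done above. Let $c\ge1$, and suppose $H=LG$ has class exactly $n>c$. So $\gamma_{n+1}(H)=1$ and $\gamma_n(H)\subset Z(H)$.

The left-normed commutator $(h_1,\dots,h_n)\mapsto[h_1,\dots,h_n]\in\gamma_n(H)$ is a homomorphism in each variable. To see this, use the identities $[xy,w]=x[y,w]x^{-1}[x,w]$ and $[x,yw]=[x,y]\,y[x,w]y^{-1}$. For $x,y\in\gamma_i(H)$ and $w\in H$, the first gives $[xy,w]\equiv[x,w][y,w]$ modulo $\gamma_{i+2}(H)$. In particular, changing $x$ by a factor in $\gamma_{i+1}(H)$ does not change $[x,w]$ modulo $\gamma_{i+2}(H)$. For $x\in\gamma_i(H)$ and $y,w\in H$, the second gives $[x,yw]\equiv[x,y][x,w]$ modulo $\gamma_{i+2}(H)$. So $[h_1,\dots,h_j]$ is multiplicative in $h_j$ modulo $\gamma_{j+1}(H)$,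 and each further bracket keeps this with the index raised by one. After all $n$ entries we have multiplicativity modulo $\gamma_{n+1}(H)=1$.

The commutator vanishes on $\eta_G(G)^n$, because $\eta_G(G)$ has class $\le c<n$. By Lemma 1, a homomorphism $H\to Z(H)\subset H$ that is trivial on $\eta_G(G)$ is trivial. Apply this first to $h_1$ with $h_2,\dots,h_n\in\eta_G(G)$: the commutator vanishes for all $h_1\in H$. Then apply it to $h_2$ with $h_1\in H$ arbitrary and $h_3,\dots,h_n\in\eta_G(G)$, and so on. After $n$ rounds it vanishes on $H^n$, so $\gamma_n(H)=1$, a contradiction. $\square$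

## 3. The answer, and its reduction to one homomorphism

The answer to the question is no.

**Theorem A.** There is an injective homomorphism $\iota\colon G\hookrightarrow H$ of countable torsion-free groups such that

1. $G$ is nilpotent of class exactly $3$;
2. $H$ is not nilpotent (but it has a nilpotent subgroup of index $2$);
3. $\iota^*\colon\mathrm{Hom}(H,H)\to\mathrm{Hom}(G,H)$ is bijective.

**Corollary B.** There is an idempotent functor $(L,\eta)$ with $LG\cong H$. Hence the class of nilpotent groups is not closed under arbitrary idempotent functors.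

**Theorem C.** (i) The class of nilpotent groups of class $\le c$ is closed under all idempotent functors if and only if $c\le2$. Moreover, for every $c\ge3$ there are a nilpotent group of class exactly $c$ and an idempotent functor that sends it to a non-nilpotent group.
(ii) If $L$ is any idempotent functor, $G$ is nilpotent of class $\le c$, and $LG$ is nilpotent, then $LG$ has class $\le c$.

Part (ii) is Proposition 3. By Lemma 1, condition (3) is necessary for $\iota$ to be of the form $G\to LG$. Corollary B says that it is also sufficient, and this turns a question about functors into a question about one pair of groups.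

**Definition (local group).** Let $\iota\colon G\to H$ be a homomorphism. A group $K$ is $\iota$-local if $\iota^*\colon\mathrm{Hom}(H,K)\to\mathrm{Hom}(G,K)$ is bijective.

*Example 6.* Let $\iota\colon F_2\to\mathbb Z^2$ be the abelianization of the free group of rank two. Since $\mathrm{Hom}(F_2,K)=K\times K$, and a pair extends over $\mathbb Z^2$ (then uniquely) exactly when its entries commute, $K$ is $\iota$-local if and only if it is abelian. The universal map from a group to an $\iota$-local group is abelianization, the functor of Example 3.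

*Proof of Corollary B from Theorem A.* Let $\mathcal D$ be the full subcategory of $\iota$-local groups.

**$\mathcal D$ is reflective.** We want a universal map from each group to an object of $\mathcal D$. The category $\mathcal D$ is closed under limits in $\mathbf{Gr}$: $\mathrm{Hom}(H,\lim K_j)=\lim\mathrm{Hom}(H,K_j)$, likewise for $G$, and a limit of bijections is a bijection. So $\mathcal D$ is complete and its inclusion preserves limits. By Freyd's adjoint functor theorem it suffices to find a solution set for each group $J$: a set of homomorphisms from $J$ to objects of $\mathcal D$ such that every homomorphism from $J$ to an object of $\mathcal D$ factors through one of them.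

Let $g\colon J\to K$ with $K\in\mathcal D$. Put $K_0=g(J)$. Let $K_{i+1}$ be generated by $K_i$ and the images of the extensions $H\to K$ of all homomorphisms $G\to K_i$. Take unions at limit ordinals and put $K'=K_{\omega_1}$. Since $G$ is countable and a countable set of ordinals below $\omega_1$ is bounded below $\omega_1$, every homomorphism $G\to K'$ lands in some $K_i$ with $i<\omega_1$. Its extension $H\to K$ then lands in $K_{i+1}\subset K'$. Extensions into $K'$ are unique because they are unique in $K$. So $K'\in\mathcal D$, and $g$ factors through $K'$.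

It remains to bound $|K'|$. Put $\kappa=\max(|J|,2)^{\aleph_0}$. Then $\kappa^{\aleph_0}=\kappa\ge2^{\aleph_0}\ge\aleph_1$. We have $|K_0|\le|J|\le\kappa$. If $|K_i|\le\kappa$, there are at most $\kappa^{\aleph_0}=\kappa$ homomorphisms $G\to K_i$, and each extension has a countable image since $H$ is countable, so $|K_{i+1}|\le\kappa$. A union of at most $\aleph_1\le\kappa$ groups of size $\le\kappa$ has size $\le\kappa$. By induction $|K_i|\le\kappa$ for all $i\le\omega_1$. Hence the maps from $J$ to groups in $\mathcal D$ of cardinality $\le\kappa$, up to isomorphism, form a solution set.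

**The functor.** Let $L$ be the reflection, with unit $\eta_J\colon J\to LJ$. Naturality of $\eta$ applied to the map $\eta_J$ gives $\eta_{LJ}\eta_J=L(\eta_J)\eta_J$. Both $\eta_{LJ}$ and $L\eta_J$ are maps from $LJ$ to an object of $\mathcal D$, so the universal property gives $\eta_{LJ}=L\eta_J$. This map is an isomorphism since $LJ\in\mathcal D$. So $(L,\eta)$ is idempotent. By (3), $H\in\mathcal D$. By the definition of $\mathcal D$, every map from $G$ to an object of $\mathcal D$ extends uniquely along $\iota$. So $\iota$ is a universal map from $G$ to $\mathcal D$, and $LG\cong H$. Since $G$ is nilpotent and $H$ is not, nilpotent groups are not closed under $L$. $\square$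

From here on the task is Theorem A.

## 4. The ambient group $\hat H$

All groups will be subgroups of one rational group, which we build first. Fix an odd prime $r$ and put $X=\mathbb Z[1/r]$. Let $\mathrm{sgn}\colon X\to X/2X\cong\{\pm1\}$. So $\mathrm{sgn}(\xi)=1$ exactly when $\xi\in2X$, and $\mathrm{sgn}(1)=-1$.

**The space $V_{\mathbb Q}$.** Let $V_{\mathbb Q}=\mathbb Q^3$ with basis $u_1,u_2,u_3$ and coordinates $a_1,a_2,a_3$. Put $\nu u_1=u_2$ and $\nu u_2=\nu u_3=0$, so $\nu^2=0$. For $\xi\in X$ put $\sigma(\xi)=\mathrm{sgn}(\xi)(1+\xi\nu)$. Then $\sigma(\xi)\sigma(\xi')=\sigma(\xi+\xi')$, and $\sigma(\xi)v$ has coordinates $\mathrm{sgn}(\xi)(a_1,\,a_2+\xi a_1,\,a_3)$.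

**The space $Y$.** Let $Y=\mathbb Q^5$ with basis $e,f,f',d,z$ and coordinates $\alpha,\tau,\tau',\delta,\zeta$. Put $T=\langle f',d,z\rangle_{\mathbb Q}$ and $W=\langle d,z\rangle_{\mathbb Q}$. For $\xi\in\mathbb Q$ let
$$u(\xi)e=e+2\xi d+\xi^2z,\quad u(\xi)f=f+\xi f',\quad u(\xi)d=d+\xi z,\quad u(\xi)f'=f',\quad u(\xi)z=z.$$
Then $u(\xi)u(\xi')=u(\xi+\xi')$. This is clear on $f,d,f',z$, and on $e$ both sides equal $e+2(\xi+\xi')d+(\xi^2+2\xi\xi'+\xi'^2)z$. In coordinates, $u(\xi)$ sends $(\alpha,\tau,\tau',\delta,\zeta)$ to $(\alpha,\ \tau,\ \tau'+\xi\tau,\ \delta+2\xi\alpha,\ \zeta+\xi\delta+\xi^2\alpha)$. On $e,d,z$ the map $u(1)$ is the action of Example 1.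

**The form.** Put $\beta(v,v')=4a_3'(a_1d+a_2z)\in W$ and $b(v,v')=\beta(v,v')-\beta(v',v)$. So
$$b(u_1,u_3)=4d,\qquad b(u_2,u_3)=4z,\qquad b(u_1,u_2)=0.$$
The form is equivariant:
$$\beta(\sigma(\xi)v,\sigma(\xi)v')=4a_3'\big(a_1d+(a_2+\xi a_1)z\big)=u(\xi)\beta(v,v'),\tag{1}$$
since the two signs cancel.

**The group.** Let $K_{\mathbb Q}=V_{\mathbb Q}\times Y$ with $(v,y)(v',y')=(v+v',\,y+y'+\beta(v,v'))$. It is a group because $\beta$ is bilinear. By (1), $X$ acts on it by the automorphisms $(v,y)\mapsto(\sigma(\xi)v,u(\xi)y)$. Put $\hat H=K_{\mathbb Q}\rtimes X$, that is,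
$$(v,y,\xi)(v',y',\xi')=\big(v+\sigma(\xi)v',\ y+u(\xi)y'+\beta(v,\sigma(\xi)v'),\ \xi+\xi'\big).\tag{2}$$
It is torsion-free, since $Y$, $V_{\mathbb Q}$ and $X$ are. We identify $Y$ with $\{(0,y,0)\}$ and $K_{\mathbb Q}$ with $\{(v,y,0)\}$. Then $Y$ is central in $K_{\mathbb Q}$, and commutators in $K_{\mathbb Q}$ are $[(v,y),(v',y')]=b(v,v')$. Conjugating first by $(0,0,\lambda)$ and then by $(v_0,y_0,0)$ gives
$$(v_0,y_0,\lambda)(v,y,0)(v_0,y_0,\lambda)^{-1}=\big(\sigma(\lambda)v,\ u(\lambda)y+b(v_0,\sigma(\lambda)v),\ 0\big).\tag{3}$$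
The map $\pi(v,y,\xi)=(\xi,\alpha(y),\tau(y))\in\mathbb Q^3$ is a homomorphism, because $u(\xi)$ preserves $\alpha,\tau$ and $\beta$ takes values in $W$. Put $h_0=(0,0,1)$.

**The twist.** Let $k\colon V_{\mathbb Q}\to W$, $k(v)=a_3(\tfrac12d+\tfrac14z)$. For $\xi\in X$,
$$u(\xi)k(v)-k(\sigma(\xi)v)=\begin{cases}a_3\cdot\tfrac{\xi}2\,z&\text{if }\mathrm{sgn}(\xi)=1,\\[2pt] a_3\big(d+\tfrac{1+\xi}2z\big)&\text{if }\mathrm{sgn}(\xi)=-1,\end{cases}\tag{4}$$
because the left side is $a_3\big[\tfrac12d+(\tfrac14+\tfrac\xi2)z-\mathrm{sgn}(\xi)(\tfrac12d+\tfrac14z)\big]$. In both cases the half on the right is harmless at the prime $2$: $\xi$ is even in the first case and odd in the second. Yet $2k(u_3)=d+\tfrac12z$ has a genuine denominator $2$.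

## 5. Three simpler pairs $G\subset H$ that fail

The plan is $H=EG$ with $E$ normal and $h_0$ acting on a quotient of $E$ through $-1$ (up to a unipotent factor), as in Example 2. The following attempts show what each ingredient of $\hat H$ is for.

**A split extension.** The simplest choice is $G=\langle h\rangle$ inside the group $\langle\varepsilon\rangle\rtimes\langle h\rangle$ of Example 2. The inclusion $G\to H$ then has two extensions to $H$: the identity, and the retraction $\varepsilon\mapsto1$, $h\mapsto h$. The same happens for every $H=E\rtimes G$ with $E\ne1$. So $E\cap G$ must be nontrivial. We let the commutators of $E$ fall into $E\cap G$, via the form $b$. An extension of the inclusion then has to respect $b$.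

**No twist.** Take the integral group
$$G_0=\{(0,y,\xi):y\in\mathbb Ze+\mathbb Zd+\mathbb Zz,\ \xi\in\mathbb Z\},$$
which is Example 1, and let $E_0'=\{(v,t,0):v\in\mathbb Z^3,\ t\in\mathbb Zd+\mathbb Zz\}$. This is a group normalized by $G_0$, by (3). Let $H_0'=E_0'G_0$. The map $(v,y,\xi)\mapsto(-v,y,\xi)$ is an automorphism of $\hat H$ by (2), since $\beta(-v,-v')=\beta(v,v')$. It preserves $H_0'$ and is the identity on $G_0$. So again the inclusion $G_0\to H_0'$ has two extensions. A bilinear form can never exclude $-1$.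

The cure is to replace $E_0'$ by $E_0=\{(v,t,0):v\in\mathbb Z^3,\ t\in W,\ t-k(v)\in\mathbb Zd+\mathbb Zz\}$. This is a group because $k$ is additive and $\beta(\mathbb Z^3,\mathbb Z^3)\subset\mathbb Zd+\mathbb Zz$. By (3) and (4) it is normalized by $G_0$. The map $v\mapsto-v$ no longer preserves $H_0=E_0G_0$, because that would need $2k(u_3)\in\mathbb Zd+\mathbb Zz$. If $u(1)$ were trivial on $W$, this could not work: since $\sigma(1)u_3=-u_3$, normality would require $u(1)k(u_3)+k(u_3)=2k(u_3)$ to be integral. That is why $h_0$ must move $d$ to $d+z$.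

The vector $e$ is there to put a multiple of $W$ into $[G,G]$. Then a homomorphism from $G$ with abelian torsion-free image kills $E\cap G$ and can be extended through $H/E\cong G/(E\cap G)$. The chain $e\to d\to z$ is what makes the class equal to three.

**No rigidity.** Existence of extensions still fails for $G_0\subset H_0$. Let $\theta(e)=e$, $\theta(d)=2d$, $\theta(z)=4z$. Then $\theta u(1)=u(2)\theta$: both sides send $e$ to $e+4d+4z$, $d$ to $2d+4z$, and $z$ to $4z$. So $(0,y,\xi)\mapsto(0,\theta(y),2\xi)$ is an endomorphism $\varphi$ of $G_0$ with $\varphi(h_0)=h_0^2$. Suppose $\psi\colon H_0\to H_0$ extends it. A homomorphism from $E_0$ to a torsion-free abelian group kills $4d,4z\in[E_0,E_0]$, hence $\mathbb Zd+\mathbb Zz$, so it factors through $v\in\mathbb Z^3$. For the $\xi$-component of $\psi|_{E_0}$ this gives a linear form $A_0$ with $A_0\sigma(1)=A_0$ (conjugate by $h_0$). As $\sigma(1)-1=-(2+\nu)$ is invertible, $A_0=0$ and $\psi(E_0)\subset K_{\mathbb Q}$. The $v$-component of $\psi|_{E_0}$ is then a linear $A$ with $A\sigma(1)=\sigma(2)A$,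 that is, $2A=-(A\nu+2\nu A)$. The operator $A\mapsto A\nu+2\nu A$ is nilpotent, so $A=0$. Hence $\psi(E_0)\subset Y$ is abelian and $\psi(4d)=0$. But $\varphi(4d)=8d\neq0$.

So homomorphisms that multiply $\xi$ by $2$ must not exist. We shall make $G$ so rigid that a homomorphism multiplies $\xi$ by $0$ or by $1$ only. The two additional vectors $f,f'$ and a careful choice of lattices do this. If $\xi$, $e$, $f$ are all multiplied by the same $\lambda$, then the relation $[h_0,e]=2d+z$ forces $d$ to be multiplied by $\lambda^2$ modulo $z$. If moreover $f$ and $d$ are tied together by an irrational relation, then $\lambda=\lambda^2$.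

## 6. Lattices in $\mathbb Q^n$ with conditions at each prime

Recall that $\mathbb Q\cap\mathbb Z_p$ consists of the rationals with denominator prime to $p$. In particular $\xi\in\mathbb Q$ lies in $X=\mathbb Z[1/r]$ exactly when $\xi\in\mathbb Z_p$ for all $p\ne r$. Also $\mathbb Z[1/p]$ is dense in $\mathbb Q_p$, because $\mathbb Q_p=\mathbb Z[1/p]+\mathbb Z_p$ and $\mathbb Z$ is dense in $\mathbb Z_p$.

**Definition (lattice with local conditions).** For each prime $p$ let $\Lambda_p\subset\mathbb Q_p^n$ be a $\mathbb Z_p$-submodule containing $\mathbb Z_p^n$. Put $\Lambda=\{x\in\mathbb Q^n:x\in\Lambda_p\text{ for all }p\}$.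

So $\mathbb Z^n\subset\Lambda\subset\mathbb Q^n$. Every vector of $\mathbb Q^n$ has a nonzero integer multiple in $\mathbb Z^n$, so every additive map from $\Lambda$ to a $\mathbb Q$-vector space extends uniquely to a $\mathbb Q$-linear map on $\mathbb Q^n$. We use the same letter for the extension. Each $\Lambda_p$ is an open subgroup, hence closed. It contains a largest $\mathbb Q_p$-subspace, namely the sum of all subspaces that it contains. If $\Lambda_p$ is defined by the $\mathbb Z_p$-integrality of some linear forms, its largest subspace is their common kernel, since a form that takes values in $\mathbb Z_p$ on a subspace vanishes there.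

**Lemma 4.** $\Lambda$ is dense in $\Lambda_p$. Hence if a $\mathbb Q$-linear map $A$ satisfies $A\Lambda\subset\Lambda'$, then $A\Lambda_p\subset\Lambda_p'$, and $A$ maps every $\mathbb Q_p$-subspace contained in $\Lambda_p$ into the largest $\mathbb Q_p$-subspace of $\Lambda'_p$.

*Proof.* Let $x\in\Lambda_p$. An element $x'\in\mathbb Z[1/p]^n$ sufficiently close to $x$ lies in $x+\mathbb Z_p^n\subset\Lambda_p$. For $p'\ne p$ it lies in $\mathbb Z_{p'}^n\subset\Lambda_{p'}$. So $x'\in\Lambda$, and $\Lambda$ is dense in $\Lambda_p$. The rational matrix $A$ is continuous on $\mathbb Q_p^n$ and $\Lambda_p'$ is closed, so $A\Lambda_p\subset\Lambda'_p$. The image of a subspace is a subspace. $\square$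

*Example 7.* Let $n=2$, fix a prime $p$ and $\omega\in\mathbb Z_p$ with $1,\omega,\omega^2$ linearly independent over $\mathbb Q$. Let $\Lambda_p=\{x_1-\omega x_2\in\mathbb Z_p\}$ and $\Lambda_{p'}=\mathbb Z_{p'}^2$ for $p'\neq p$. The largest subspace of $\Lambda_p$ is the line of $(\omega,1)$. If a rational matrix with rows $(a,b)$, $(g,h)$ maps $\Lambda$ to $\Lambda$, it preserves this line, so $a\omega+b=\omega(g\omega+h)$. Linear independence gives $g=b=0$ and $a=h$: the matrix is a scalar. This is how irrational numbers create rigidity.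

**The choices.** Fix distinct odd primes $r,q,\ell$. Choose $c_1,c_2\in\mathbb Z_r$ algebraically independent over $\mathbb Q$, $c_3\in\mathbb Z_q\setminus\mathbb Q$ and $c_4\in\mathbb Z_\ell\setminus\mathbb Q$. They exist because $\mathbb Z_p$ is uncountable, while $\mathbb Q$, and the set of elements algebraic over a countable field, are countable. Define the following.

* $D\subset Y$: $D_r=\{\tau-c_2\alpha\in\mathbb Z_r\}$; $D_q=\{\alpha,\ \delta-c_3\tau,\ \zeta-c_3\tau'\in\mathbb Z_q\}$; $D_\ell=\{\alpha,\tau,\tau'\in\mathbb Z_\ell\}$; $D_p=\mathbb Z_p^5$ otherwise.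
* $V\subset V_{\mathbb Q}$: $V_r=\{a_1,a_3\in\mathbb Z_r\}$; $V_\ell=\{a_1,\ a_2-c_4a_3\in\mathbb Z_\ell\}$; $V_p=\mathbb Z_p^3$ otherwise.
* $P\subset\mathbb Q^3$ (coordinates $\xi,\alpha,\tau$): $P_r=\{\chi\in\mathbb Z_r\}$ with $\chi=\tau-c_1\xi-c_2\alpha$; $P_q=\{\xi,\alpha\in\mathbb Z_q\}$; $P_p=\mathbb Z_p^3$ otherwise.
* $W_0=\mathbb Z[\tfrac1{r\ell}]d\oplus\mathbb Z[\tfrac1{r\ell}]z$.

Reading off common kernels, we get these subspaces:

* the largest subspace of $P_r$ is $\ker\chi$, and that of $P_q$ is the $\tau$-axis;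
* the largest subspace of $D_q$ is $S_q=\{\alpha=0,\ \delta=c_3\tau,\ \zeta=c_3\tau'\}=\langle f+c_3d,\ f'+c_3z\rangle$;
* $D_r$ contains the line of $e+c_2f$;
* the largest subspace of $V_r$ is $\mathbb Q_ru_2$, that of $V_q$ is $0$, and that of $V_\ell$ is $\mathbb Q_\ell(c_4u_2+u_3)$.

## 7. The group $G$ and its class

Let
$$G=\{(0,y,\xi):\ \xi\in X,\ y\in D_p\ \ \forall p\ne r,\ \ \tau(y)-c_1\xi-c_2\alpha(y)\in\mathbb Z_r\}.$$

**$G$ is a subgroup.** By (2), $(0,y,\xi)(0,y',\xi')=(0,y+u(\xi)y',\xi+\xi')$. So we need $u(\xi)D_p=D_p$ for $p\ne r$ and $\xi\in X\subset\mathbb Z_p$. It is enough to show $u(\xi)D_p\subset D_p$, since $u(\xi)^{-1}=u(-\xi)$. For $p=q$ we use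
$$\delta+2\xi\alpha-c_3\tau=(\delta-c_3\tau)+2\xi\alpha,$$
$$(\zeta+\xi\delta+\xi^2\alpha)-c_3(\tau'+\xi\tau)=(\zeta-c_3\tau')+\xi(\delta-c_3\tau)+\xi^2\alpha.$$
For $p=\ell$, $\alpha$ and $\tau$ are fixed and $\tau'+\xi\tau\in\mathbb Z_\ell$. For the other primes $u(\xi)$ is a matrix over $\mathbb Z_p$. The condition at $r$ is additive under the product because $u(\xi)$ fixes the coordinates $\alpha,\tau$. Finally $(0,y,\xi)^{-1}=(0,-u(-\xi)y,-\xi)$ satisfies the conditions too.

The abelian subgroup $\{(0,y,0)\in G\}$ is the lattice $D$, and $h_0=(0,0,1)\in G$ since $c_1\in\mathbb Z_r$. If two elements of $G$ have the same third coordinate, they differ by left multiplication by an element of $D$.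

**$\pi(G)=P$.** For $(0,y,\xi)\in G$ the coordinates $(\xi,\alpha,\tau)$ satisfy the condition $\chi\in\mathbb Z_r$ at $r$, the conditions $\xi,\alpha\in\mathbb Z_q$ at $q$, and integrality at all other primes; so $\pi(G)\subset P$. Conversely let $(\xi,\alpha,\tau)\in P$. Then $\xi\in\mathbb Z_p$ for all $p\ne r$, so $\xi\in X$. Take $\tau'=\zeta=0$ and $\delta\in\mathbb Z[1/q]$ with $\delta-c_3\tau\in\mathbb Z_q$. The conditions hold at $q$ by the choice of $\delta$. They hold at $\ell$ since only $\alpha,\tau,\tau'$ matter, at $r$ since $\chi\in\mathbb Z_r$, and at other primes since $\delta$ is integral there.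

**Every $\xi\in X$ occurs as a third coordinate in $G$.** Choose $\tau\in\mathbb Z[1/r]$ with $\tau-c_1\xi\in\mathbb Z_r$. Then $(\xi,0,\tau)\in P=\pi(G)$.

**$G\cap W=W_0$.** For $y=\delta d+\zeta z$ there is no condition at $r$ or $\ell$, and at every other prime, including $q$, the condition is $\delta,\zeta\in\mathbb Z_p$.

**Homomorphisms with abelian image.** Put $F=G\cap\ker\pi$; its elements are $(0,y,0)$ with $\alpha(y)=\tau(y)=0$, so $F\subset T$. We have $e,f,d\in\mathbb Z^5\subset D$ and
$$[h_0,e]=2d+z,\qquad[h_0,f]=f',\qquad[h_0,d]=z.$$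
So $[G,G]$ contains a $\mathbb Q$-basis of $T$, and every element of $F$ has a nonzero multiple in $[G,G]$. Consequently **every homomorphism from $G$ to a torsion-free group with abelian image kills $F\supset W_0$**.

**Class exactly three.** $[G,G]\subset G\cap\ker\pi\subset T$. Since $u(\xi)-1$ maps $T$ into $\mathbb Qz$, we have $[G,G\cap T]\subset\mathbb Qz$. Elements of $G\cap\mathbb Qz$ are central. So the class is at most $3$. It is exactly $3$ because $[h_0,[h_0,e]]=2z\ne0$.

## 8. The group $H$

Let
$$E=\{(v,t,0):\ v\in V,\ t\in W,\ t-k(v)\in W_0\},\qquad H=EG.$$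

**$E$ is a subgroup.** Coordinates of elements of $V$ are $p$-integral for $p\ne r,\ell$, so $\frac14\beta(V,V)\subset W_0$. Hence also $\beta(V,V)\subset W_0$ and $\frac14b(V,V)\subset W_0$. As $k$ is additive, $E$ is closed under products, and also under inverses $(v,t,0)^{-1}=(-v,-t+\beta(v,v),0)$.

**$V$ is stable under $\nu$ and under all $\sigma(\xi)$, $\xi\in X$.** The map $\nu$ sends $(a_1,a_2,a_3)$ to $(0,a_1,0)$, and $\sigma(\xi)$ sends it to $\mathrm{sgn}(\xi)(a_1,a_2+\xi a_1,a_3)$. At $r$ the second coordinate is unrestricted. At $p\ne r$ both $a_1$ and $\xi$ lie in $\mathbb Z_p$, so adding a $\mathbb Z_p$-multiple of $a_1$ to the second coordinate respects $V_p$, also for $p=\ell$.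

**$G$ normalizes $E$.** By (3), $(0,y,\xi)$ conjugates $(v,t,0)$ to $(\sigma(\xi)v,u(\xi)t,0)$. Write $u(\xi)t=u(\xi)(t-k(v))+u(\xi)k(v)$. Since $u(\xi)W_0=W_0$, we need $u(\xi)k(v)-k(\sigma(\xi)v)\in W_0$. Look at (4). There is no condition at $r,\ell$. At other odd primes everything in (4) is integral. At $2$ we have $a_3\in\mathbb Z_2$, and either $\xi\in2\mathbb Z_2$ or $\xi$ is a $2$-adic unit, so the coefficients $\frac\xi2$ and $\frac{1+\xi}2$, respectively, are $2$-integral.

So $H$ is a group, and $E$ is normal in it. Since $(v,t,0)(0,y,\xi)=(v,t+y,\xi)$ and $W_0\subset G$, we have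
$$H=\{(v,y,\xi):\ v\in V,\ (0,\,y-k(v),\,\xi)\in G\}.$$
For the inclusion $\supset$, write $(v,y,\xi)=(v,k(v),0)(0,y-k(v),\xi)$. For $\subset$, note that $(0,t-k(v)+y,\xi)=(0,t-k(v),0)(0,y,\xi)\in G$ when $(v,t,0)\in E$ and $(0,y,\xi)\in G$. We also record:

* $E\cap G=W_0$, $H/E\cong G/W_0$, $E/W_0\cong V$ via the $v$-component, and $\pi(H)=P$ since $\pi(E)=0$.
* The $v$-component is a homomorphism $H\cap K_{\mathbb Q}\to V$.
* $[E,E]\subset b(V,V)\subset W_0$, and $[E,E]$ contains $b(u_1,u_3)=4d$ and $b(u_2,u_3)=4z$. Every element of $W_0$ has a nonzero multiple in $\langle 4d,4z\rangle$. So **any homomorphism from $E$ to a torsion-free abelian group kills $W_0$ and factors through $V$**.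
* Put $M=H\cap\ker\pi\subset K_{\mathbb Q}$. Its elements have the form $(v,y,0)$ with $v\in V$, $y\in T$.

**$H$ is not nilpotent.** Let $\varepsilon=(u_2,0,0)$. It lies in $E$ since $k(u_2)=0$, and it has infinite order. By (3), $h_0\varepsilon h_0^{-1}=(-u_2,0,0)=\varepsilon^{-1}$, using $\beta(u_2,u_2)=0$. So $\langle\varepsilon,h_0\rangle$ is the group of Example 2: the iterated commutators of $\varepsilon$ with $h_0$ are $\varepsilon^{\pm2^n}\ne1$.

**$H$ has a nilpotent subgroup of index $2$.** The subgroup $\{\xi\in2X\}$ has index $2$, as $h_0\in H$. It lies in $K_{\mathbb Q}\rtimes2X$, for which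
$$K_{\mathbb Q}\rtimes2X\supset K_{\mathbb Q}\supset\mathbb Qu_2+Y\supset Y\supset T\supset\mathbb Qz\supset1$$
is a central series. For $\xi\in2X$ we have $\sigma(\xi)=1+\xi\nu$. So, by (3), commutators with elements of $K_{\mathbb Q}$ have $v$-component in $\mathbb Qu_2$, and commutators with elements of $\mathbb Qu_2+Y$ have $v$-component $0$. Finally $u(\xi)-1$ maps $Y$ to $T$, $T$ to $\mathbb Qz$, and $\mathbb Qz$ to $0$.

Let $\iota\colon G\to H$ be the inclusion. Both groups are countable and torsion-free, and parts (1) and (2) of Theorem A are proved.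

## 9. Homomorphisms $G\to H$ extend uniquely to $H$

Let $\varphi\colon G\to H$ be a homomorphism. We show that it has exactly one extension $\psi\colon H\to H$; this is part (3) of Theorem A.

**Step 1: $\varphi$ acts on the abelian quotient $P$ by a scalar $\lambda$.** The purpose is to tie the behavior of $\xi$, $\alpha$ and $\tau$ together. The map $\pi\varphi\colon G\to P$ has abelian torsion-free target, so it kills $F$. Since $\pi$ induces $G/F\cong P$, we get $\pi\varphi=\Phi\pi$ with $\Phi\colon P\to P$ additive, given by a rational $3\times3$ matrix. By Lemma 4 at $r$, $\Phi$ preserves $\ker\chi\subset\mathbb Q_r^3$. So $\chi\Phi=t\chi$ for some $t\in\mathbb Q_r$, that is,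
$$(-c_1,-c_2,1)\,\Phi=t\,(-c_1,-c_2,1).$$
The third column gives $t=-c_1\Phi_{13}-c_2\Phi_{23}+\Phi_{33}$. Substituting this in the first two columns,
$$-c_1\Phi_{11}-c_2\Phi_{21}+\Phi_{31}=c_1^2\Phi_{13}+c_1c_2\Phi_{23}-c_1\Phi_{33},$$
$$-c_1\Phi_{12}-c_2\Phi_{22}+\Phi_{32}=c_1c_2\Phi_{13}+c_2^2\Phi_{23}-c_2\Phi_{33}.$$
The numbers $1,c_1,c_2,c_1^2,c_1c_2,c_2^2$ are linearly independent over $\mathbb Q$. The first equation gives $\Phi_{13}=\Phi_{23}=\Phi_{21}=\Phi_{31}=0$ and $\Phi_{11}=\Phi_{33}$. The second gives $\Phi_{12}=\Phi_{32}=0$ and $\Phi_{22}=\Phi_{33}$. So $\Phi=\lambda I$ with $\lambda\in\mathbb Q$.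

**Step 2: any extension $\psi$ of $\varphi$ satisfies $\psi(E)\subset M$.** The purpose is to confine $\psi(E)$ before we know anything else; the tool is the eigenvalue $-1$ of $\sigma(1)$. The homomorphism $\pi\psi|_E$ goes to a torsion-free abelian group, so it factors through a linear map $A_0\colon V_{\mathbb Q}\to\mathbb Q^3$. For $\varepsilon\in E$ with $v$-component $v$, the element $h_0\varepsilon h_0^{-1}$ has $v$-component $\sigma(1)v$, and $\pi\psi(h_0\varepsilon h_0^{-1})=\pi\psi(\varepsilon)$. So $A_0\sigma(1)=A_0$. As $\sigma(1)-1=-(2+\nu)$ is invertible, $A_0=0$, and $\psi(E)\subset H\cap\ker\pi=M$.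

**Step 3: the case $\lambda=0$.** Here $\varphi(G)\subset M$. We show that $\varphi(G)$ is abelian, which gives an extension that is trivial on $E$, and then that no other extension exists.

*Existence.* The $v$-component of $\varphi$ is a homomorphism $G\to V$. It kills $F$, so it equals $B\pi$ with $B\colon\mathbb Q^3\to V_{\mathbb Q}$ linear and $B(P)\subset V$. By Lemma 4 at $r$, $B(\ker\chi)\subset\mathbb Q_ru_2$. So the forms $a_1B$ and $a_3B$ vanish on $\ker\chi$, and they are $\mathbb Q_r$-multiples of $\chi$. By Lemma 4 at $q$, $B$ maps the $\tau$-axis into the largest subspace of $V_q$, which is $0$. So $B(0,0,1)=0$, whereas $\chi(0,0,1)=1$. Therefore $a_1B=a_3B=0$, and the $v$-components of $\varphi(G)$ lie in $\mathbb Qu_2$. Since $b(u_2,u_2)=0$, elements $(au_2,y,0)$ commute with each other. So $\varphi(G)$ is abelian, and $\varphi(W_0)=1$ by Section 7. Then $H\to H/E\cong G/W_0\to H$ extends $\varphi$.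

*Uniqueness.* Let $\psi$ extend $\varphi$. By Step 2, $\psi(E)\subset M$, and the $v$-component of $\psi|_E$ factors through a linear map $A\colon V_{\mathbb Q}\to V_{\mathbb Q}$. Since $\psi(h_0)=\varphi(h_0)\in K_{\mathbb Q}$, conjugation by $\psi(h_0)$ does not change $v$-components of elements of $K_{\mathbb Q}$. So $A\sigma(1)=A$, and $A=0$ as in Step 2. Thus $\psi(E)\subset Y$, which is torsion-free abelian and central in $K_{\mathbb Q}$. So $\psi|_E$ itself factors through a linear map on $V_{\mathbb Q}$. It is invariant under $\sigma(1)$, because $\psi(h_0)$ centralizes $Y$, and hence it is zero. So $\psi(E)=1$, and since $H=EG$, $\psi$ is determined by $\varphi$.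

**Step 4: if $\lambda\ne0$, then $\lambda=1$, and after an inner automorphism of $H$ we have $\varphi|_{W_0}=\mathrm{id}$ and $\varphi(D)\subset Y$.** This is the rigidity that $G_0$ lacked.

*The shape of $\varphi$ on $D$.* By Step 1 the $\xi$-components of $\varphi(D)$ vanish, so $\varphi(D)\subset K_{\mathbb Q}$. Let $B\colon Y\to V_{\mathbb Q}$ be the linear extension of the $v$-component $D\to V$ of $\varphi|_D$. By Lemma 4 at $q$, $B(S_q)=0$, that is, $B(f)+c_3B(d)=0=B(f')+c_3B(z)$. The vectors $B(f),B(d),B(f'),B(z)$ are rational and $c_3\notin\mathbb Q$, so they all vanish. By Lemma 4 at $r$, $B(e)=B(e+c_2f)\in\mathbb Q_ru_2$, and $B(e)$ is rational. So for some $s_0\in\mathbb Q$,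
$$\varphi(0,y,0)=(s_0\alpha(y)u_2,\ \theta(y),\ 0)\qquad(y\in D).$$
Since $\beta(u_2,u_2)=0$, the map $\theta$ is additive. Since $k(u_2)=0$, the description of $H$ in Section 8 gives $(0,\theta(y),0)\in G$, that is, $\theta(D)\subset D$. Extend $\theta$ linearly to $Y$. By Step 1, $\theta$ multiplies the coordinates $\alpha,\tau$ by $\lambda$, so $\theta(e)\in\lambda e+T$, $\theta(f)\in\lambda f+T$, $\theta(T)\subset T$.

*The relation with $h_0$.* Write $\varphi(h_0)=(v_1,y_1,\lambda)$; in particular $\lambda\in X$. Apply $\varphi$ to $h_0(0,y,0)h_0^{-1}=(0,u(1)y,0)$, and use (3), $\sigma(\lambda)u_2=\mathrm{sgn}(\lambda)u_2$ and $\alpha(u(1)y)=\alpha(y)$. The $v$-components, for $y=e$, and the $Y$-components give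
$$s_0=\mathrm{sgn}(\lambda)s_0,\qquad\theta(u(1)y)=u(\lambda)\theta(y)+\mathrm{sgn}(\lambda)s_0\,\alpha(y)\,b(v_1,u_2),\qquad b(v_1,u_2)\in\mathbb Qz.\tag{5}$$
The second relation holds on $D$, hence on $Y$ by linearity. Write $\theta(e)=\lambda e+e_0f'+e_1d+e_2z$, $\theta(f)=\lambda f+o_0f'+o_1d+o_2z$, $\theta(d)=p_0f'+p_1d+p_2z$, and evaluate (5).

* $y=d$: $\theta(z)=(u(\lambda)-1)\theta(d)=\lambda p_1z$.
* $y=f$: $\theta(f')=(u(\lambda)-1)\theta(f)=\lambda^2f'+\lambda o_1z$.
* $y=e$: $2\theta(d)+\theta(z)=2\lambda^2d+(\lambda^3+\lambda e_1)z+(\text{an element of }\mathbb Qz)$.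

Since $\theta(z)\in\mathbb Qz$, comparing coefficients of $f'$ and $d$ in the last line gives $p_0=0$ and $p_1=\lambda^2$.

*The irrational tie between $f$ and $d$.* By Lemma 4 at $q$, $\theta(S_q)\subset S_q$. Hence
$$\theta(f+c_3d)=\lambda f+o_0f'+(o_1+c_3\lambda^2)d+(o_2+c_3p_2)z\in S_q .$$
Since $S_q$ is given by $\alpha=0$, $\delta=c_3\tau$, $\zeta=c_3\tau'$, this says
$$o_1+c_3\lambda^2=c_3\lambda,\qquad o_2+c_3p_2=c_3o_0 .$$
As $c_3\notin\mathbb Q$: $\lambda^2=\lambda$, $o_1=o_2=0$, $p_2=o_0$. So $\lambda=1$. Then $\mathrm{sgn}(\lambda)=-1$, and (5) gives $s_0=0$. With $\rho:=p_2$ we have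
$$\theta(d)=d+\rho z,\quad\theta(z)=z,\quad\theta(f)=f+\rho f',\quad\theta(f')=f'.$$

*Claim: $\rho\in X$.* We use $d,f\in D$ and $\theta(D)\subset D$. For $p\ne r,q,\ell$, $d+\rho z\in D_p=\mathbb Z_p^5$ gives $\rho\in\mathbb Z_p$. At $q$, $d+\rho z\in D_q$ gives $\zeta-c_3\tau'=\rho\in\mathbb Z_q$. At $\ell$, $f+\rho f'\in D_\ell$ gives $\tau'=\rho\in\mathbb Z_\ell$. So $\rho\in\mathbb Z[1/r]=X$.

*Normalization.* By Section 7 there is $h_\rho\in G$ with $\xi$-coordinate $\rho$. Replace $\varphi$ by $\mathrm{inn}_{h_\rho}^{-1}\circ\varphi$. Composing extensions with the automorphism $\mathrm{inn}_{h_\rho}^{-1}$ of $H$ is a bijection between the extensions of the old and the new $\varphi$. So neither existence nor uniqueness is affected. The scalar $\lambda=1$ is unchanged because $\pi$ has abelian target. By (3), $v$-components on $D$ remain $0$, and $\theta$ is replaced by $u(-\rho)\theta$, which fixes $z$ and sends $d$ to $u(-\rho)(d+\rho z)=d$. From now on $\varphi|_{W_0}=\mathrm{id}$ and $\varphi(D)\subset Y$, and again we write $\varphi(h_0)=(v_1,y_1,1)$.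

**Step 5: existence for $\lambda=1$.** The aim is to find an element $S\in\hat H$ such that conjugation by $S$ tells us how to define $\psi$ on $E$. By Step 1, $\varphi(0,y,\xi)$ has $\xi$-coordinate $\xi$. Two elements of $G$ with the same $\xi$ differ by left multiplication by an element of $D$, and $\varphi(D)\subset Y$; left multiplication by an element of $Y$ does not change $v$-components. So the $v$-component of $\varphi(0,y,\xi)$ depends only on $\xi$; call it $v_\xi\in V$. For $\xi=1$ it is the $v_1$ above. By (2), $v_{\xi+\xi'}=v_\xi+\sigma(\xi)v_{\xi'}$. Interchanging $\xi$ and $\xi'$ and taking $\xi'=1$ gives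
$$(1-\sigma(1))v_\xi=(1-\sigma(\xi))v_1 .$$
Here $1-\sigma(1)=2+\nu$ has inverse $\frac12-\frac14\nu$, which commutes with $\sigma(\xi)$. With $s=(\frac12-\frac14\nu)v_1\in V_{\mathbb Q}$ we get
$$v_\xi=(1-\sigma(\xi))s\qquad\text{for all }\xi\in X.\tag{6}$$
Since $4s=2v_1-\nu v_1\in V$ and $\frac14b(V,V)\subset W_0$,
$$b(s,V)\subset W_0.\tag{7}$$
(This is what the factor $4$ in $\beta$ is for.)

Let $S=(s,0,0)\in\hat H$. On $E$, $\mathrm{inn}_S$ is $(v,t,0)\mapsto(v,t+b(s,v),0)$. By (7) it maps $E$ to $E$, and it is the identity on $W_0$. For $h=(0,y,\xi)\in G$, the element $ShS^{-1}$ has $v$-component $s-\sigma(\xi)s=v_\xi$ and $\xi$-component $\xi$. So it differs from $\varphi(h)$ by left multiplication by an element of $Y$, which is central in $K_{\mathbb Q}$. Thus $\varphi(h)$ and $ShS^{-1}$ act equally on $K_{\mathbb Q}$ by conjugation, and for $\varepsilon\in E$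
$$\varphi(h)\,\mathrm{inn}_S(\varepsilon)\,\varphi(h)^{-1}=ShS^{-1}\cdot S\varepsilon S^{-1}\cdot Sh^{-1}S^{-1}=\mathrm{inn}_S(h\varepsilon h^{-1}).$$

Define $\psi(\varepsilon h)=\mathrm{inn}_S(\varepsilon)\varphi(h)$ for $\varepsilon\in E$, $h\in G$. It is well defined: if $\varepsilon h=\varepsilon'h'$, then $w=\varepsilon'^{-1}\varepsilon=h'h^{-1}\in E\cap G=W_0$, and $\mathrm{inn}_S(\varepsilon)\varphi(h)=\mathrm{inn}_S(\varepsilon')\,w\,\varphi(h)=\mathrm{inn}_S(\varepsilon')\varphi(wh)=\mathrm{inn}_S(\varepsilon')\varphi(h')$, since $\mathrm{inn}_S$ and $\varphi$ are the identity on $W_0$. It is a homomorphism: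
$$\psi(\varepsilon h\,\varepsilon'h')=\psi(\varepsilon\,(h\varepsilon'h^{-1})\,hh')=\mathrm{inn}_S(\varepsilon)\,\mathrm{inn}_S(h\varepsilon'h^{-1})\,\varphi(h)\varphi(h')=\mathrm{inn}_S(\varepsilon)\varphi(h)\,\mathrm{inn}_S(\varepsilon')\varphi(h').$$
Its values lie in $EH=H$. So $\psi\colon H\to H$ extends $\varphi$.

**Step 6: uniqueness for $\lambda=1$.** Let $\psi$ be any extension of $\varphi$. We determine first the $v$-component of $\psi|_E$, up to a sign, then the rest, and finally the sign.

*The $v$-component up to sign.* By Step 2, $\psi(E)\subset M\subset K_{\mathbb Q}$. The $v$-component of $\psi|_E$ is induced by an additive map $A\colon V\to V$. Conjugating by $h_0$, with $\psi(h_0)=(v_1,y_1,1)$ and (3), we get $A\sigma(1)=\sigma(1)A$, that is, $A\nu=\nu A$. Taking commutators in $E$, which lie in $W_0$, where $\psi=\mathrm{id}$, we get $b(Av,Av')=b(v,v')$.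

Write $Au_1=au_1+a'u_2+a''u_3$. From $A\nu=\nu A$, $Au_2=A\nu u_1=\nu Au_1=au_2$, and $\nu Au_3=A\nu u_3=0$, so $Au_3=gu_2+g'u_3$. The form $b$ gives:

* $b(Au_2,Au_3)=4ag'z=4z$, so $ag'=1$;
* $b(Au_1,Au_2)=-4aa''z=0$, so $a''=0$;
* $b(Au_1,Au_3)=4ag'd+4a'g'z=4d$, so $a'=0$.

By Lemma 4 at $\ell$, $A$ preserves $\mathbb Q_\ell(c_4u_2+u_3)$. Since $A(c_4u_2+u_3)=(c_4a+g)u_2+g'u_3$, this says $g+c_4a=c_4g'$. As $c_4\notin\mathbb Q$, $g=0$ and $a=g'$. With $ag'=1$ we get $A=\pm1$.

*The $Y$-component.* As $\beta(Av,Av')=\beta(v,v')$, the map that sends $(v,t,0)\in E$ to the $y$-component of $\psi(v,t,0)$ minus $t$ is a homomorphism $E\to T$; its values lie in $T$ because $\psi(E)\subset M$. It vanishes on $W_0$. Hence $\psi(v,t,0)=(Av,\ t+l(v),\ 0)$ with $l\colon V_{\mathbb Q}\to T$ linear. Now compute $\psi(h_0(v,t,0)h_0^{-1})=\psi(\sigma(1)v,u(1)t,0)$ in two ways, the second time with (3) for $\psi(h_0)=(v_1,y_1,1)$. This gives $u(1)t+l(\sigma(1)v)=u(1)t+u(1)l(v)+b(v_1,\sigma(1)Av)$, that is,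
$$l(\sigma(1)v)-u(1)l(v)=b(v_1,\sigma(1)Av).\tag{8}$$
On $\mathrm{Hom}(V_{\mathbb Q},T)$ the left side is
$$l\mapsto l\sigma(1)-u(1)l=-\big(2l+l\nu+(u(1)-1)l\big).$$
The operators $l\mapsto l\nu$ and $l\mapsto(u(1)-1)l$ commute and are nilpotent, so their sum is nilpotent and the whole operator is injective. So (8) has at most one solution $l$ for each $A$. For $A=1$ the solution is $l=b(s,\cdot)$, since the extension of Step 5 has this form. Since (8) is linear in $(l,A)$, for $A=-1$ it is $l=-b(s,\cdot)$.

*The sign.* Suppose $A=-1$. Then $(u_3,k(u_3),0)\in E$ is mapped to $(-u_3,\ k(u_3)-b(s,u_3),\ 0)\in H$. By the description of $H$ in Section 8, $k(u_3)-b(s,u_3)-k(-u_3)\in G\cap W=W_0$. By (7), $2k(u_3)=d+\frac12z\in W_0=\mathbb Z[\frac1{r\ell}]d\oplus\mathbb Z[\frac1{r\ell}]z$. This is false since $r$ and $\ell$ are odd. Hence $A=1$ and $l=b(s,\cdot)$, so $\psi$ agrees with the extension of Step 5 on $E$. They agree on $G$ as well, and $H=EG$, so they are equal. This proves Theorem A, and with it Corollary B. $\blacksquare$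

## 10. All classes from three upward

*Proof of Theorem C.* Part (ii) is Proposition 3. In part (i), closure for $c\le2$ is Proposition 2.

Let $c\ge3$. Let $G$ and $L$ be as in Corollary B, so $LG\cong H$ is not nilpotent. Let $N$ be a nilpotent group of class exactly $c$, for example the free nilpotent group of class $c$ on two generators. Since $G$ has class $3\le c$, the group $G\times N$ is nilpotent of class exactly $c$. The composite $G\to G\times N\to G$ of the inclusion and the projection is the identity. Applying $L$, the composite $LG\to L(G\times N)\to LG$ is the identity, so $LG\to L(G\times N)$ is injective. Thus $L(G\times N)$ contains a copy of the non-nilpotent group $LG$, and it is not nilpotent. In particular, the class of nilpotent groups of class $\le c$ is not closed under $L$. $\blacksquare$
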